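# Curves that leave their del Pezzo surface: the generalized Kleppe–Ellia conjecture in degrees 4 to 9

We work over an algebraically closed field $k$ of characteristic $0$. Line bundles on curves are written additively, and $K$ is the canonical bundle of the curve under discussion.

A curve $C$ sits on a surface $S$, and $S$ sits in a projective space. Wiggle $C$ a little in the projective space. Is the wiggled curve still on some wiggled copy of $S$?

**Definition 1.** For a flag $C\subset S\subset X$ of projective schemes, $C\subset X$ is *stably degenerate* (or *stably contained in $S$*) if every small deformation $C'$ of $C$ in $X$ is contained in a deformation $S'$ of $S$ in $X$.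

Here is an example on each side. Let $C$ be a smooth plane curve of degree $d\ge 3$ and $S\subset\mathbb P^3$ its plane. By Castelnuovo's bound a non-planar curve of degree $d$ in $\mathbb P^3$ has genus at most $d^2/4-d+1$, which is less than $(d-1)(d-2)/2$, since the difference is $d^2/4-d/2>0$. A small deformation of $C$ has the same degree and genus, so it is planar, and $C$ is stably degenerate. On the other side, let $C$ have bidegree $(1,4)$ on a smooth quadric in $\mathbb P^3$; it is a rational quintic. Quadrics form a $9$-dimensional family and $\dim|(1,4)|=2\cdot5-1=9$, so curves of this kind on smooth quadrics form a family of dimension at most $18$. But every component of the Hilbert scheme at $[C]$ has dimension at least $\chi(N_{C/\mathbb P^3})=4\cdot 5=20$. So $C$ is not stably degenerate: there are too few surfaces.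

The surfaces of this talk are del Pezzo surfaces. A *smooth del Pezzo surface $S_n\subset\mathbb P^n$ of degree $n$* is one embedded by its anticanonical system; write $H=-K_S$ for the hyperplane class. For $n=3$ it is a cubic surface, for $n=4$ a complete intersection of two quadrics in $\mathbb P^4$. Always $3\le n\le 9$.

## 1. Curves of bidegree $(4,7)$ in $\mathbb P^8$

Let $S=\mathbb P^1\times\mathbb P^1\subset\mathbb P^8$, embedded by $H=(2,2)$; intersection numbers are $(a,b)\cdot(a',b')=ab'+a'b$. Let $C$ be any smooth connected curve of bidegree $(4,7)$. I claim that $C$ is not stably degenerate. The proof is a comparison of two dimensions, and it is the model for everything that follows.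

**Step 1 (numbers; the pencil on $C$).** We have $d=\deg C=2\cdot 7+2\cdot 4=22$ and $g=3\cdot 6=18$. Put $L=\mathcal O_C(1)$ and $B_0=(0,1)|_C$, a pencil of degree $(0,1)\cdot(4,7)=4$. Adjunction gives $K_C=(2,5)|_C$, so
$$L=K_C-3B_0 .$$
By Künneth, $\mathcal O(-2,-5)$ has $h^0=h^1=0$. The sequence $0\to\mathcal O(-2,-5)\to\mathcal O(2,2)\to L\to0$ then gives $h^0(L)=9$ and shows that $C$ is embedded by the complete system $|L|$. Hence $h^1(L)=9-(22+1-18)=4$, that is, $h^0(3B_0)=4$. In the same way $h^0=h^1=0$ for $\mathcal O(-4,-6)$ gives $h^0(B_0)=h^0(\mathcal O(0,1))=2$.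

**Step 2 (how many curves lie on surfaces near $S$).** First we need to know what surfaces near $S$ look like.

**Lemma 1.** A small deformation of a smooth del Pezzo surface $S_n\subset\mathbb P^n$ is again a smooth del Pezzo surface of degree $n$ embedded by its complete anticanonical system.

*Proof.* Smoothness is an open condition, and so is nondegeneracy, because $h^0(\mathcal I_S(1))=0$. In a flat family, the sheaf $\omega(1)$ restricts to $\omega_S(1)\cong\mathcal O_S$. Since $H^1(\mathcal O_S)=0$, the nowhere vanishing section extends to nearby fibers, and it stays nowhere vanishing. So $\omega_{S'}\cong\mathcal O_{S'}(-1)$ on a nearby fiber $S'$. As $h^0(-K_{S'})=n+1$ and $S'$ is nondegenerate, the embedding is by the complete system. $\square$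

A del Pezzo surface of degree $8$ is $\mathbb P^1\times\mathbb P^1$ or the plane blown up at one point; both have automorphism groups of dimension $6$ (for the second one, the stabilizer of a point in $PGL_3$). Isomorphisms preserve $-K$, so anticanonical surfaces of one type form a single orbit of $PGL_9$, of dimension $80-6=74$. If $C'$ is a smooth connected curve of degree $22$ and genus $18$ on such a surface $S'$, then $\deg N_{C'/S'}=C'^2=2g-2+d=56>2g-2$, so $h^0(N_{C'/S'})=56+1-18=39$, and the curves on $S'$ form a family of dimension at most $39$. Together, the curves of degree $22$ and genus $18$ on surfaces near $S$ fill a locus $\Sigma$ with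
$$\dim\Sigma\le 74+39=113 .$$

**Step 3 (how many curves have a pencil like $B_0$).** We recall the parameter space. Fix $\ell\ge3$. For $g\ge2$ let $V$ be the fine moduli scheme of genus $g$ curves with level-$\ell$ structure. It is smooth of pure dimension $3g-3$, has a universal curve $\mathcal X\to V$, and each isomorphism class of curves occurs at finitely many points of $V$. Over it, $\mathrm{Pic}^k$ has dimension $4g-3$. Poincaré bundles and sections of $\mathcal X$ exist after passing to an étale neighborhood; such base changes are quasi-finite, so they affect neither dimensions nor finiteness statements, and we make them silently.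

**Lemma 2.** Let $T$ be pure-dimensional, carrying a family of smooth genus $g$ curves and a family of line bundles $B$ on them of degree $k\le g+1$. Each component of the locus $\{h^0(B)\ge2\}$ has codimension at most $2(g-k+1)$.

*Proof.* Locally on $T$ take a relative effective divisor $N$ of large degree $\nu$. Then $H^0(B)$ is the kernel of the bundle map $H^0(B(N))\to H^0(B(N)|_N)$, between ranks $k+\nu+1-g$ and $\nu$. The kernel has dimension $\ge2$ where the rank is at most $s=k+\nu-1-g$. A rank-$\le s$ locus of a map between bundles of ranks $a,b$ has codimension at most $(a-s)(b-s)$, which is $2(g-k+1)$ here. $\square$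

For $g=18$ and $k=4$, let $\mathcal Y$ be a component through $(C,B_0)$ of the locus $\{(v,B):h^0(B)\ge2\}\subset\mathrm{Pic}^4$. Then $\dim\mathcal Y\ge 69-30=39$. On $\mathcal Y$ define $\mathcal L_y=K-3B$, of degree $34-12=22$. If $s,t$ are independent sections of $B$, a nonzero binary form of degree $3$ in $s,t$ factors into linear forms, each a nonzero section, so its value in $H^0(3B)$ is nonzero. Hence $h^1(\mathcal L_y)=h^0(3B)\ge4$. At the point $(C,B_0)$ equality holds, so by semicontinuity equality holds nearby, and $h^0(\mathcal L_y)=22+1-18+4=9$ nearby. A given pair $(Y,\Lambda)$, a curve with a line bundle, is isomorphic to $(\mathcal X_y,\mathcal L_y)$ for only finitely many $y$: there are finitely many $v$, and $B$ must solve $3B\cong K-\Lambda$, which has at most $3^{2g}$ solutions.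

**Step 4 (from pairs to curves in $\mathbb P^8$).** Shrink $\mathcal Y$ so that all $\mathcal L_y$ have $h^0=9$ and are very ample. Choosing a basis of $H^0(\mathcal L_y)$ up to scalar is an $80$-dimensional choice. So we get an irreducible family $P$ of embedded curves, $\dim P\ge39+80=119$, and a map $P\to\mathrm{Hilb}(\mathbb P^8)$ with $[C]$ in its image. Its fibers are finite: an embedded curve determines the pair, hence finitely many $y$, and two embeddings of $\mathcal X_y$ with the same image differ by one of the finitely many automorphisms. The closure of the image is irreducible, contains $[C]$, and has dimension at least $119>113\ge\dim\overline\Sigma$. It contains an irreducible curve through $[C]$ not contained in $\overline\Sigma$. Along that curve, $C$ deforms to curves lying on no surface near $S$. So $C$ is not stably degenerate. $\square$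

What was special? The bundle $K_C-L$ was a multiple of a pencil, and pencils of degree $4$ are more plentiful than surfaces.

This example satisfies a natural numerical test. The normal bundle $N_S$ has rank $6$, $c_1(N_S)=9H-H=8H$, and $\chi(N_S)=\chi(T_{\mathbb P^8}|_S)-\chi(T_S)=80-6=74$, while $\chi(N_S|_C)=8\cdot22+6(1-18)=74$. So $\chi(N_S(-C))=0$, where $N_S(-C)=N_{S/\mathbb P^8}\otimes\mathcal O_S(-C)$. For the bidegrees $(4,4+b)$ the number is $2b-6$ (Section 4), negative for $b\le2$. What happens on the other surfaces $S_n$ if one insists that this number be $\ge0$?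

## 2. The conjecture and three theorems

A curve $C\subset\mathbb P^n$ is *linearly normal* if $H^1(\mathcal I_C(1))=0$. The curve of Section 1 is linearly normal; the rational quintic in $\mathbb P^3$ is not, since $h^0(\mathcal O_{\mathbb P^1}(5))=6>4$. "$C$ is general in $[C]\in\operatorname{Pic}S_n$" means that $C$ is a general member of the family of curves on $S_n$ with class $[C]$.

**Conjecture (generalized Kleppe–Ellia conjecture).** Let $C\subset S_n\subset\mathbb P^n$ be a smooth connected curve lying on a smooth del Pezzo surface of degree $n\ge3$. Then $C$ is stably degenerate if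

- (C1) $\chi(N_{S/\mathbb P^n}(-C))\ge0$,
- (C2) $C$ is linearly normal,
- (C3) $\deg(C)>9$ for $n=3$ and $\deg(C)>2n$ for $n\ge4$, and $C$ is general in $[C]\in\operatorname{Pic}S_n$.

The problem is taken from "Deformations of space curves lying on a del Pezzo surface" (https://github.com/hirokazunasu/hirokazunasu.github.io). For $n=3$, where (C1) reads $g\ge3d-18$, it is the Kleppe–Ellia conjecture. That case is known to hold if $H^1(\mathcal I_C(3))=0$; or if $H^1(\mathcal I_C(3))\ne0$ and $g\gg d$; or if $H^1(\mathcal I_C(2))=0$. These notes do not settle $n=3$.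

A *line* on $S_n$ is a $(-1)$-curve. A *conic class* $f$ is the class of a base-point-free pencil of smooth rational curves with $f^2=0$ and $f\cdot H=2$. On $\mathbb P^1\times\mathbb P^1$ the conic classes are the two rulings; on the plane blown up at one point, lines through the point give one. By "smooth rational curves" we mean the general members. The pencil is a map $S\to\mathbb P^1$ with connected fibers, so $h^0(S,bf)=h^0(\mathbb P^1,\mathcal O(b))=b+1$.

**Theorem A.** The following smooth connected curves are not stably degenerate.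

- (i) $C\in|2H+bf|$ on $S_n$, $5\le n\le8$, $f$ a conic class, $b\ge2$. Conditions (C2), (C3) hold, and $\chi(N_S(-C))=10-2n+(n-6)b$. So (C1) holds for $n=8$, $b\ge3$ and for $n=7$, $b\ge4$.
- (ii) Let $S_n$ be the blow-up of $\mathbb P^1\times\mathbb P^1$ at $r+m$ general points, $m\ge1$, $n=8-r-m\ge4$, with exceptional curves $e_1,\dots,e_r,E_1,\dots,E_m$, and $C\in|(5,4+b)-2\sum e_j-\sum E_i|$, $b\ge2$. Then (C2), (C3) hold and $\chi(N_S(-C))=(n-4)(2b-1)-2m$. So with $m=1$, (C1) holds for $n=5,6,7$ and all $b\ge2$.
- (iii) $C\in|3H+2E|$ on any $S_4$, $E$ any line: $d=14$, $g=16$, $\chi(N_S(-C))=0$, and (C1), (C2), (C3) hold.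

In all three cases smooth connected members exist and every one is non-stably degenerate; in particular the general one is. (This is how (C3) is to be read: the class contains general members, and they too are counterexamples.)

**Theorem B.** Let $4\le n\le9$ and let $C\subset S_n$ be a smooth connected curve with $C-2H$ nef and big. Then $H^1(N_{S/\mathbb P^n}(-C))=0$, and $C$ is stably degenerate. In particular the conjecture holds for $n=9$.

**Theorem C.** Let $n\ge4$ and let $C$ satisfy (C1), (C2), (C3). Then $C\cdot E\ge1$ for every line $E$. If $C\cdot E\ge2$ for every line $E\subset S_n$, then $C$ is stably degenerate, unless $n\in\{7,8\}$ and $C\sim2H+bf$ with $f$ a conic class; in that case $C$ is not stably degenerate.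

So the conjecture is false for every $n\in\{4,5,6,7,8\}$, by (iii) for $n=4$, by (ii) for $n=5,6,7$, and by (i) for $n=7,8$. For $n\ge4$ it holds exactly when $n=9$.

We use these textbook facts. The class $H$ is very ample, $h^0(H)=n+1$, $h^i(\mathcal O_S)=h^i(H)=0$ for $i>0$, and $H^1(\mathcal I_S(1))=H^1(\mathcal I_S(2))=0$. For $n\ge4$ the ideal of $S$ is generated by quadrics. Either $S\cong\mathbb P^1\times\mathbb P^1$ ($n=8$) or $S$ is the blow-up of $\mathbb P^2$ at $9-n$ distinct points, no three collinear. An irreducible $\Gamma\subset S$ with $\Gamma^2<0$ is a line: adjunction gives $-2\le\Gamma^2-\Gamma\cdot H$ with $\Gamma\cdot H\ge1$, so $\Gamma^2=-1$ and $\Gamma\cdot H=1$. Contracting a line on $S_n$, $n\le8$, gives a del Pezzo surface of degree $n+1$. "KV" is the vanishing $H^1(S,-A)=0$ for $A$ nef and big. Very ample plus base point free is very ample, so such a class contains smooth curves by Bertini, connected by $H^1(-A)=0$.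

## 3. The two counts for all $n$, and why ordinary Brill–Noether theory only ties

**Step 1 (numbers).** The aim is a formula for (C1). The Euler sequence $0\to\mathcal O_S\to\mathcal O_S(1)^{n+1}\to T_{\mathbb P}|_S\to0$ gives $h^0(T_{\mathbb P}|_S)=n^2+2n$ and $h^1=h^2=0$. Riemann–Roch gives $\chi(T_S)=(7K_S^2-5c_2)/6=(7n-5(12-n))/6=2n-10$, and $h^2(T_S)=h^0(\Omega_S(-H))\le h^0(\Omega_S)=0$. From $0\to T_S\to T_{\mathbb P}|_S\to N_S\to0$,
$$h^0(N_S)=n^2+10,\qquad h^1(N_S)=h^2(N_S)=0 .$$
The bundle $N_S$ has rank $n-2$ and $c_1(N_S)=(n+1)H-H=nH$. So $\chi(N_S|_C)=nd+(n-2)(1-g)$, and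
$$\chi(N_S(-C))=\chi(N_S)-\chi(N_S|_C)=n^2-n+12+(n-2)g-nd .\tag{1}$$
For any divisor class $C$ with arithmetic genus $g$ and $d=C\cdot H$, formula (1) also holds: Riemann–Roch gives $\chi(N_S(-C))-\chi(N_S)=(n-2)\tfrac{C^2+C\cdot K_S}{2}-nH\cdot C=(n-2)(g-1)-nd$.

For $C$ smooth and connected we have $C^2=2g-2+d$ and $K_C=(C-H)|_C$. From $0\to\mathcal I_S(1)\to\mathcal I_C(1)\to\mathcal O_S(H-C)\to0$ and $H^1(\mathcal I_S(1))=0=H^1(\mathcal O_S(1))=H^2(\mathcal I_S(1))$,
$$H^1(\mathcal I_C(1))\cong H^1(S,H-C).\tag{2}$$
Put $L=\mathcal O_C(1)$ and $h=h^1(L)$. Then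
$$h=h^0(\mathcal O_C(C-2H))=h^0(S,C-2H),\tag{3}$$
since $H^0(-2H)=H^1(-2H)=0$. Let $C$ be linearly normal with $d>n$. A hyperplane through $C$ would cut $S$ in a curve of degree $n<d$ containing $C$, which is impossible; so $h^0(L)=n+1$ and $h=g-d+n$. Substituting $g=h+d-n$ in (1),
$$\chi(N_S(-C))=n+12-2d+(n-2)h .\tag{4}$$

**Step 2 (curves on surfaces).** The aim is to bound the curves that lie on surfaces near $S$. By Lemma 1 and $h^1(N_S)=0$, the surfaces $S_n\subset\mathbb P^n$ form a smooth open subscheme $U$ of the Hilbert scheme, of dimension $n^2+10$. Let $\Sigma_{d,g}$ be the locus of smooth connected curves of degree $d$ and genus $g$ on some surface of $U$. On each surface $\deg N_{C/S}=2g-2+d>2g-2$, so $h^0(N_{C/S})=d+g-1$. Therefore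
$$\dim\Sigma_{d,g}\le (n^2+10)+(d+g-1)=n^2+9+d+g .\tag{5}$$

This shows what (C1) means. From $0\to N_{C/S}\to N_{C/\mathbb P^n}\to N_S|_C\to0$ we get $\chi(N_{C/\mathbb P^n})=d+g-1+nd+(n-2)(1-g)$, so
$$(n^2+9+d+g)-\chi(N_{C/\mathbb P^n})=\chi(N_S(-C)).$$
Every component of the Hilbert scheme at $[C]$ has dimension at least $\chi(N_{C/\mathbb P^n})$. If (C1) fails, then $C$ is not stably degenerate for the same reason as the rational quintic. So (C1) excludes the trivial counterexamples.

**Step 3 (the comparison).** We now write Step 4 of Section 1 for all $n$.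

**Lemma 3.** Let $C\subset S\subset\mathbb P^n$ be smooth connected and linearly normal, with $d>n$ and $g\ge2$. Let $\mathcal Y$ be an irreducible variety carrying a family $(\mathcal X_y,\mathcal L_y)$ of smooth genus $g$ curves with degree $d$ line bundles such that $(\mathcal X_{y_0},\mathcal L_{y_0})\cong(C,L)$, $h^0(\mathcal L_y)=n+1$ for all $y$, and each isomorphism class of pairs occurs for only finitely many $y$. If
$$\dim\mathcal Y>d+g+9-2n,$$
then $C$ is not stably degenerate.

*Proof.* Shrink $\mathcal Y$ around $y_0$ so that all $\mathcal L_y$ are very ample. Since $h^0(\mathcal L_y)$ is constant and $\mathcal Y$ is reduced, the direct image of $\mathcal L$ is locally free of rank $n+1$ and commutes with base change. Let $P\to\mathcal Y$ be its bundle of projective frames, irreducible of dimension $\dim\mathcal Y+n^2+2n$. A point of $P$ over $y$ is an embedding $\mathcal X_y\hookrightarrow\mathbb P^n$ by the complete system $|\mathcal L_y|$, so we get a map $P\to\mathrm{Hilb}(\mathbb P^n)$. Its image contains $[C]$, because $C$ is linearly normal and nondegenerate.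 Its fibers are finite: a curve $C'$ determines the pair $(C',\mathcal O_{C'}(1))$, hence finitely many $y$, and two embeddings of $\mathcal X_y$ with the same image differ by an automorphism of $\mathcal X_y$, of which there are finitely many. So the closure $Z$ of the image is irreducible, contains $[C]$, and has $\dim Z>n^2+9+d+g\ge\dim\overline{\Sigma_{d,g}}$. Choose a point of $Z$ outside $\overline{\Sigma_{d,g}}$ and an irreducible curve in $Z$ through it and $[C]$. Along this curve, $C$ deforms to curves arbitrarily close to $C$ that lie on no surface of $U$, hence on no small deformation of $S$. $\square$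

**Remark.** One may ask whether "deformation of $S$" should mean any member of the Hilbert scheme component containing $S$. For $n\ge4$ and $d>2n$ this changes nothing. Suppose $C_t\to C$ along a curve germ and $C_t\subset S_t$ with $S_t$ in that component. After a base change pass to the limit $S_t\to S_0\supset C$. Since $H^1(\mathcal I_S(2))=0$, the general member $S'$ of the component has $h^0(\mathcal I_{S'}(2))=h^0(\mathcal I_S(2))$, so semicontinuity gives $h^0(\mathcal I_{S_0}(2))\ge h^0(\mathcal I_S(2))$. On the other hand $H^0(\mathcal I_{S_0}(2))\subset H^0(\mathcal I_C(2))=H^0(\mathcal I_S(2))$, because $(2H-C)\cdot H=2n-d<0$. So both spaces are equal. As $S$ is cut out scheme-theoretically by quadrics, $S_0\subset S$, and $S_0=S$ by equality of Hilbert polynomials. Thus $S_t$ is a small deformation of $S$ after all.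

**Step 4 (the first family to try).** The obvious choice for $\mathcal Y$ is a component of $\{(v,\mathcal L):h^0(\mathcal L)\ge n+1\}\subset\mathrm{Pic}^d$. The determinantal bound gives $\dim\mathcal Y\ge4g-3-(n+1)h$. Using $g=h+d-n$ and (4),
$$4g-3-(n+1)h-(d+g+9-2n)=2d-n-12-(n-2)h=-\chi(N_S(-C)) .\tag{6}$$
So this bound beats the surfaces precisely when (C1) fails. For bidegree $(4,7)$ it gives $69-36=33$ against $33$: a tie. The pencil gave $39$. To defeat the conjecture we must find, inside the bundle $K_C-L=(C-2H)|_C$, extra structure whose locus has smaller codimension than the ordinary one. A multiple of a pencil is one such structure.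

## 4. Multiples of a pencil: $C\sim2H+bf$

*Proof of Theorem A(i).* The aim is to repeat Section 1. The class $2H+bf$ is very ample, so smooth connected members exist; let $C$ be one. We have $d=2n+2b>2n$ and $C^2=4n+8b$, so $2g-2=2n+6b$ and $g=n+1+3b$. Since $H+bf$ is ample, $H^1(H-C)=H^1(-(H+bf))=0$, and $C$ is linearly normal by (2). By (3), $h=h^0(S,bf)=b+1$. By (4),
$$\chi(N_S(-C))=n+12-4n-4b+(n-2)(b+1)=10-2n+(n-6)b .$$
For $n=8$ this is $2b-6$, for $n=7$ it is $b-4$; that gives the stated ranges.

Let $B_0=f|_C$, of degree $f\cdot C=4$. As $C-f=2H+(b-1)f$ is ample, $H^0(f-C)=H^1(f-C)=0$ and $h^0(B_0)=h^0(S,f)=2$. Also $K_C=(H+bf)|_C$, so $L=K_C-bB_0$ and $h^0(bB_0)=h^1(L)=b+1$.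

Let $\mathcal Y$ be a component through $y_0=(C,B_0)$ of $\{(v,B):h^0(B)\ge2\}\subset\mathrm{Pic}^4$. By Lemma 2, $\dim\mathcal Y\ge4g-3-2(g-3)=2g+3$. Put $\mathcal L_y=K-bB$, of degree $2g-2-4b=d$. Binary forms of degree $b$ in two independent sections of $B$ inject into $H^0(bB)$, because they factor into linear forms. So $h^1(\mathcal L_y)=h^0(bB)\ge b+1$, with equality near $y_0$ by semicontinuity; there $h^0(\mathcal L_y)=h^0(L)=n+1$. Shrink $\mathcal Y$ accordingly. A pair $(Y,\Lambda)$ allows finitely many $v$, and at most $b^{2g}$ solutions $B$ of $bB\cong K-\Lambda$. Finally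
$$2g+3-(d+g+9-2n)=g-d-6+2n=n+b-5>0 ,$$
and Lemma 3 applies. $\square$

For $n=5,6$ the number $10-2n+(n-6)b$ equals $-b$ and $-2$. So on these surfaces the family $2H+bf$ always fails (C1). Enlarging $C-2H$ to a nef class of positive square is no help, by Theorem B. The way out is to let $C-2H$ have fixed lines.

## 5. Two pencils and fixed lines: degrees 5, 6, 7

Take $C-2H=(1,b)+\sum E_i$ on a blow-up of $\mathbb P^1\times\mathbb P^1$. Then $C\cdot E_i=-2(E_i\cdot K_S)+E_i^2=2-1=1$, so $\sum E_i$ adds $m$ points to a pencil on $C$. Now $K_C-L$ will be $A_0+bB_0$ with two different pencils $A_0,B_0$. The finiteness in Lemma 3 is no longer automatic, since $A+bB\cong K-\Lambda$ does not determine $B$ up to finitely many choices. This is what the next lemma supplies. Recall that $W^1_k$ is the scheme of degree $k$ line bundles with $h^0\ge2$ on a fixed curve.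

**Lemma 4.** If $B$ is a base-point-free line bundle of degree $k$ on a genus $g$ curve with $h^0(B)=2$ and $h^0(2B)=3$, then $B$ is an isolated point of $W^1_k$. Hence a given curve has only finitely many such $B$.

*Proof.* Since $h^0(B)=2$, the tangent space of $W^1_k$ at $B$ is $(\operatorname{Im}\mu_0)^\perp\subset H^0(K)^\vee$, where $\mu_0:H^0(B)\otimes H^0(K-B)\to H^0(K)$. By the base-point-free pencil trick $\ker\mu_0=H^0(K-2B)$, of dimension $h^0(2B)-(2k+1-g)=g-2k+2$. Also $h^0(K-B)=2-(k+1-g)=g-k+1$. So $\dim\operatorname{Im}\mu_0=2(g-k+1)-(g-2k+2)=g$, and the tangent space is $0$. A scheme of finite type has finitely many isolated points. $\square$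

If $h^0(B)=2$, then $\mathrm{Sym}^2H^0(B)\to H^0(2B)$ is injective, so $h^0(2B)\ge3$. Hence on a family with $h^0(B)=2$ the condition $h^0(2B)=3$ is open.

*Proof of Theorem A(ii).*

**Step 1 (numbers).** Here $H=(2,2)-\sum e_j-\sum E_i$, and
$$C\sim2H+(1,b)+\sum E_i=H+\Big(H+\sum E_i\Big)+(1,b).$$
The class $H+\sum E_i$ is the pullback of the anticanonical class of the blow-up at the first $r$ points, a del Pezzo surface of degree $n+m$; so it is base point free, nef and big. Thus $|C|$ is very ample, and smooth connected members exist. We compute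
$$d=18+2b-2r-m=2n+2b+2+m>2n,\qquad C^2=40+10b-4r-m,$$
so $2g-2=22+8b-2r$ and $g=12+4b-r$. Since $C-H=(H+\sum E_i)+(1,b)$ is nef and big, KV and (2) give linear normality. So $h=g-d+n=2b+2$, and by (4)
$$\chi(N_S(-C))=n+12-2(2n+2b+2+m)+(n-2)(2b+2)=(n-4)(2b-1)-2m .$$
For $m=1$ and $n\ge5$ this is at least $2b-3\ge1$. The case $n=5$, $m=1$, $b=2$ has $r=2$, $d=17$, $g=18$, $\chi=1$.

**Step 2 (two pencils on $C$).** The aim is to write $K_C-L$ as a combination of pencils. Put $B_0=(0,1)|_C$, base point free of degree $5$, and $A_0=((1,0)+\sum E_i)|_C$, of degree $4+b+m$. From $K_C=(C-H)|_C=((3,2+b)-\sum e_j)|_C$ we get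
$$K_C-A_0-bB_0=\Big((2,2)-\sum e_j-\sum E_i\Big)\Big|_C=L .$$
We need three facts about them.

First, for $j=1,2$ the class $C-(0,j)=H+(H+\sum E_i)+(1,b-j)$ is nef and big, so by KV $h^0(jB_0)=h^0(S,(0,j))=j+1$.

Second, $C-(1,0)-\sum E_i=2H+(0,b)$ is ample, so $h^0(A_0)=h^0(S,(1,0)+\sum E_i)=h^0((1,0))=2$. Moreover $H^0(A_0)$ consists of the restrictions of sections of $(1,0)$ times the canonical section $\sigma$ of $\sum E_i$.

Third, the map
$$H^0(A_0)\otimes\mathrm{Sym}^bH^0(B_0)\to H^0(A_0+bB_0)\tag{7}$$
is injective. Its source is identified with $H^0(S,(1,0))\otimes\mathrm{Sym}^bH^0(S,(0,1))=H^0(S,(1,b))$. The map is restriction to $C$ followed by multiplication by $\sigma|_C\ne0$, and restriction is injective because $(1,b)-C=-(2H+\sum E_i)$ has no sections.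

**Step 3 (the family).** Let $\mathcal Y$ be a component through $y_0=(C,B_0,A_0)$ of the locus $\{h^0(B)\ge2,\ h^0(A)\ge2\}$ in $\mathrm{Pic}^5\times_V\mathrm{Pic}^{4+b+m}$, whose dimension is $5g-3$. Applying Lemma 2 twice, the second time on a component of the first locus,
$$\dim\mathcal Y\ge5g-3-2(g-4)-2(g-3-b-m)=g+11+2b+2m .$$
Shrink $\mathcal Y$ around $y_0$ so that $h^0(A)=h^0(B)=2$, $h^0(2B)=3$, $B$ is base point free, and the analog of (7) for $(A,B)$ is injective. The last condition is open: compose with the inclusion into the bundle with fibers $H^0((A+bB)(N))$, where $N$ is a relative effective divisor of large degree; injectivity of a map of bundles is an open condition.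

Put $\mathcal L_y=K-A-bB$, of degree $2g-2-(4+b+m)-5b=d$. Then $h^1(\mathcal L_y)=h^0(A+bB)\ge2(b+1)=h^1(L)$, so equality holds near $y_0$, and $h^0(\mathcal L_y)=n+1$ there. Given a pair $(Y,\Lambda)$ there are finitely many $v$, finitely many $B$ by Lemma 4, and then $A=K-\Lambda-bB$. Finally
$$d+g+9-2n=g+11+2b+m<g+11+2b+2m\le\dim\mathcal Y,$$
and Lemma 3 applies. $\square$

The excess of the lower bound is exactly $m$: each fixed line contributes one. For $n=4$, however, $\chi=-2m<0$, and (C1) fails again. Degree $4$ needs a different structure.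

## 6. Degree 4: square roots of the canonical class and skew matrices

*Proof of Theorem A(iii).*

**Step 1 (numbers).** Let $\pi:S\to S_5$ contract $E$, and $H'=-K_{S_5}$, so $H=\pi^*H'-E$ and $C\sim3\pi^*H'-E=H+2(H+E)$. Since $H+E=\pi^*H'$ is base point free, $|C|$ is very ample and smooth connected members exist. We have $d=12+2=14>8$ and $C^2=45-1=44$, so $2g-2=30$ and $g=16$; (1) gives $\chi=24+32-56=0$. By KV, $H^1(H-C)=H^1(-2\pi^*H')=0$, so $C$ is linearly normal, $h^0(L)=5$ and $h=g-d+n=6$.

By (6) the ordinary bound is $4g-3-5\cdot6=31$, and $d+g+9-2n=31$: a tie. We need one more dimension.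

**Step 2 (the structure on $C$).** We have $C\cdot E=3-2=1$. Let $p=E|_C$ and $Z_0=2p$. Then
$$K_C=(C-H)|_C=(2H+2E)|_C=2L+Z_0=2\pi^*H'|_C .$$
The curve $\pi(C)$ has multiplicity $C\cdot E=1$ at $\pi(E)$, so it is smooth and $C\to\pi(C)\subset S_5\subset\mathbb P^5$ is an embedding. Hence $\pi^*H'|_C$ and its double $K_C$ are very ample, $C$ is not hyperelliptic, and
$$h^0(K_C-2L)=h^0(\mathcal O_C(2p))=1 .\tag{8}$$
Put $M_0=L(Z_0)=K_C-L$, of degree $16$, with $h^0(M_0)=h=6$ and $2M_0=K_C+Z_0$. So $M_0$ is a square root of the canonical class up to the small divisor $Z_0$. For a square root, Serre duality makes the matrix computing $h^0$ skew-symmetric, and skew matrices drop rank in smaller codimension than general ones. The steps below make this work in the presence of $Z_0$.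

**Step 3 (the base of the family).** Let $\mathcal P$ be the space of triples $(v,Z,L)$ with $v\in V$, $Z$ effective of degree $2$ on $\mathcal X_v$, and $2L\cong K(-Z)$. The relative symmetric square is smooth of dimension $45+2$, and multiplication by $2$ from $\mathrm{Pic}^{14}$ to $\mathrm{Pic}^{28}$ is étale. So $\mathcal P$ is smooth of dimension $47$. Work étale-locally at $y_0=(C,Z_0,L)$. Put $M:=L(Z)\cong K-L$ and fix an isomorphism $M^2\cong\omega(Z)$.

For an effective relative divisor $F$, let $\mathrm{Res}_F$ be the connecting map from sections of $\omega(F)/\omega$ to $R^1(\cdot)_*\omega=\mathcal O$. By exactness it vanishes on restrictions of global sections of $\omega(F)$: this is the residue theorem. If $F=F_1+F_2$ with $F_1,F_2$ disjoint, then $\mathrm{Res}_F=\mathrm{Res}_{F_1}+\mathrm{Res}_{F_2}$.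

**Step 4 (a quadratic form on $Z$).** We must control the values on $Z$ of sections of $M$. The rank $2$ bundle $\mathcal Q$ with fibers $H^0(M|_Z)$ carries the symmetric form $(s,t)\mapsto\mathrm{Res}_Z(st)$, where $st\in H^0(\omega(Z)|_Z)$. Since $\omega(Z)|_Z=\omega_Z$, duality on $Z$ shows that it is nondegenerate. For example, let $Z=2p$ with local coordinate $z$, and let $e$ be a generator of $M$ with $e^2=(1+cz+\cdots)\,dz/z^2$. For $s=(a+a'z)e$ and $t=(\beta+\beta'z)e$ the form is $a\beta'+a'\beta+c\,a\beta$. The isotropic vectors satisfy $a(2a'+ca)=0$: two distinct lines, even though $Z$ is a double point.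

In general a nondegenerate form of rank $2$ has two isotropic lines, so the isotropic lines of $\mathcal Q$ form an étale double cover of $\mathcal P$. At $y_0$, the image of $H^0(M_0)\to H^0(M_0|_{Z_0})$ has dimension $h^0(M_0)-h^0(L)=6-5=1$, and it is isotropic by the residue theorem. So, étale-locally, there is an isotropic line subbundle $\ell\subset\mathcal Q$ with $\ell_{y_0}=\operatorname{Im}H^0(M_0)$.

**Step 5 (two Lagrangians).** A subspace of a $2\nu$-dimensional space with a nondegenerate symmetric form is *Lagrangian* if it is isotropic of dimension $\nu$; the two lines above are an example. We write the relevant part of $H^0(M)$ as an intersection of two such spaces.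

Choose étale-locally a relative divisor $N$, the sum of $\nu=18$ disjoint sections, disjoint from $Z$. Let $\mathcal V$ be the bundle with fibers $H^0(M(N)/M(-N))$, of rank $2\nu=36$. The product of two sections of $M(N)$ lies in $\omega(Z+2N)$. Changing one factor by $M(-N)$ changes the product by an element of $\omega(Z)$, which near $N$ is $\omega$. So $(s,t)\mapsto\mathrm{Res}_{2N}(st)$ is well defined on $\mathcal V$, and it is nondegenerate by duality on $2N$, as in Step 4.

Let $\Lambda_2=H^0(M/M(-N))$, of rank $\nu$. It is isotropic, since products of sections of $M$ lie in $\omega$ near $N$.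

Let $\Lambda_1=\{s\in H^0(M(N)):s|_Z\in\ell\}$. We have $\deg M(N)=34$ and $\deg L(N)=32$, both above $2g-2=30$. So $h^0(M(N))=34+1-16=\nu+1$. Moreover $H^0(M(N))\to H^0(M|_Z)$ is surjective, since its cokernel lies in $H^1(M(N-Z))=H^1(L(N))=0$. So $\Lambda_1$ is a bundle of rank $\nu+1-2+1=\nu$. It is a subbundle of $\mathcal V$, because $\deg M(-N)=-2$ gives $H^0(M(-N))=0$ on every fiber. For $s,t\in\Lambda_1$, the residue theorem for $st\in H^0(\omega(Z+2N))$ gives
$$\mathrm{Res}_{2N}(st)=-\mathrm{Res}_Z(st)=0,$$
as $\ell$ is isotropic. So $\Lambda_1$ and $\Lambda_2$ are Lagrangian, and fiberwise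
$$\Lambda_1\cap\Lambda_2=\{s\in H^0(M):s|_Z\in\ell\}.\tag{9}$$
At $y_0$ this is all of $H^0(M_0)$, of dimension $6$.

**Step 6 (a third Lagrangian, complementary to both).** It will turn the pair into one skew matrix. At $y_0$ let $R=\Lambda_1\cap\Lambda_2$, $\dim R=6$, and choose $\Lambda_i'$ with $\Lambda_i=R\oplus\Lambda_i'$. Since $R^\perp=\Lambda_1+\Lambda_2$, in the nondegenerate $24$-dimensional space $R^\perp/R$ the Lagrangians $\Lambda_i/R$ are complementary. So the form pairs $\Lambda_1'$ and $\Lambda_2'$ perfectly: $\Lambda_2'\cong\Lambda_1'^\vee$, of even dimension $12$.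

The orthogonal complement $W$ of $\Lambda_1'\oplus\Lambda_2'$ is nondegenerate of dimension $12$ and contains $R$ as a Lagrangian. It contains a Lagrangian complement $R'$ of $R$: take any complement $T$, define $\beta:T\to R$ by $\langle\beta(t),t'\rangle=\langle t,t'\rangle$ for all $t'\in T$, and let $R'=\{t-\tfrac12\beta(t)\}$; then $\langle t-\tfrac12\beta t,\,t'-\tfrac12\beta t'\rangle=\langle t,t'\rangle-\tfrac12\langle t,t'\rangle-\tfrac12\langle t,t'\rangle=0$.

As $12$ is even, there is a skew isomorphism $\alpha:\Lambda_1'\to\Lambda_1'^\vee=\Lambda_2'$. Its graph $G$ is isotropic, since $\langle s+\alpha s,t+\alpha t\rangle=\langle s,\alpha t\rangle+\langle\alpha s,t\rangle=0$, and it meets $\Lambda_1'$ and $\Lambda_2'$ only in $0$. So $R'\oplus G$ is a Lagrangian complementary to both $\Lambda_1=R\oplus\Lambda_1'$ and $\Lambda_2=R\oplus\Lambda_2'$.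

Bundles of orthogonal Grassmannians are smooth over the base, so étale-locally $R'\oplus G$ extends to a Lagrangian subbundle $\Lambda_3\subset\mathcal V$. Near $y_0$ it remains complementary to both $\Lambda_1$ and $\Lambda_2$.

**Step 7 (the codimension).** Because $\Lambda_3$ is complementary to $\Lambda_2$, the form identifies $\Lambda_3\cong\Lambda_2^\vee$. Because $\Lambda_3$ is complementary to $\Lambda_1$, the bundle $\Lambda_1$ is the graph of a map $\varphi:\Lambda_2\to\Lambda_3\cong\Lambda_2^\vee$. Isotropy of $\Lambda_1$ says $\langle x,\varphi y\rangle+\langle\varphi x,y\rangle=0$, so $\varphi$ is skew; and $\Lambda_1\cap\Lambda_2=\ker\varphi$. In the affine space of skew $18\times18$ matrices, those of rank $\le12$ have codimension $\binom{6}{2}=15$. So every component through $y_0$ of $\{\dim(\Lambda_1\cap\Lambda_2)\ge6\}$ has dimension at least $47-15=32$. Let $\mathcal Y$ be one, shrunk around $y_0$ as needed.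

**Step 8 (conclusion).** On $\mathcal Y$ we have $h^0(M_y)\ge6$ by (9), hence $h^0(M_y)=6$ near $y_0$ by semicontinuity. As $M=K-L$, Riemann–Roch gives $h^0(L_y)=14+1-16+6=5$. Take $\mathcal L_y=L_y$ in Lemma 3. A pair $(Y,\Lambda)$ allows finitely many $v$; then $L=\Lambda$; and $Z\in|K-2\Lambda|$ is unique, since $h^0(K-2L_y)\le1$ near $y_0$ by (8). The étale covers add only finitely many choices. Since $\dim\mathcal Y\ge32>31=d+g+9-2n$, Lemma 3 shows that $C$ is not stably degenerate. $\square$

## 7. Vanishing of $H^1(N_S(-C))$ when $C-2H$ is nef and big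

The natural approach to proving the conjecture is a cohomological criterion.

**Lemma 5.** If $H^1(N_S(-C))=0$, then $C$ is stably degenerate.

*Proof.* We show that the projection $(C,S)\mapsto C$ from the Hilbert-flag scheme to $\mathrm{Hilb}(\mathbb P^n)$ is smooth at $(C,S)$. A smooth morphism is open, so all curves near $C$ then lie on surfaces near $S$. Let $A'\to A$ be a small extension with kernel $J$, $C_A\subset S_A$ a flag over $A$ deforming $(C,S)$, and $C_{A'}$ a lift of $C_A$. Locally $S_A$ is defined by a regular sequence in $I_{C_A}$. Lift the sequence into $I_{C_{A'}}$, which surjects onto $I_{C_A}$ by flatness; this defines a flat lift $S_{A'}\supset C_{A'}$ locally. Two local lifts containing $C_{A'}$ differ as follows: two lifts of one equation lying in the two ideals differ by an element of $I_{C_{A'}}\cap(J\otimes\mathcal O_{\mathbb P^n})=J\otimes\mathcal I_C$, well defined modulo $J\otimes\mathcal I_S$, and every such change is allowed. So local lifts form a torsor under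
$$\mathcal Hom(\mathcal I_S,\mathcal I_C/\mathcal I_S)\otimes J=\mathcal Hom(\mathcal I_S,\mathcal O_S(-C))\otimes J=N_S(-C)\otimes J,$$
and the obstruction to a global lift lies in $H^1(N_S(-C))\otimes J=0$. $\square$

Let $n\ge4$ and put $D=C-2H$. Serre duality gives
$$H^i(N_S(-C))\cong H^{2-i}(N_S^\vee(H+D))^\vee .$$

**Definition 2.** A divisor class $D$ is *good* if $H^1(N_S^\vee(H+D))=0$.

For the pairs in Theorem B we must show that $D$ is good. We use that the ideal of $S$ is generated by quadrics: for some $q$, $N_S^\vee(2H)$ is a quotient of $\mathcal O_S^{\oplus q}$, and $N_S\hookrightarrow\mathcal O_S(2H)^{\oplus q}$.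

**Lemma 6 (adding a curve).** If $D_1$ is good and $\Gamma\subset S$ is a smooth connected curve with $D_1\cdot\Gamma>0$, then $D_1+\Gamma$ is good.

*Proof.* In the sequence $0\to N_S^\vee(H+D_1)\to N_S^\vee(H+D_1+\Gamma)\to N_S^\vee(H+D_1+\Gamma)|_\Gamma\to0$ the first term has $H^1=0$. The last is a quotient of $\mathcal O_\Gamma(D_1+\Gamma-H)^{\oplus q}=\omega_\Gamma(D_1)^{\oplus q}$, since $\omega_\Gamma=\mathcal O_\Gamma(\Gamma-H)$. As $\deg\mathcal O_\Gamma(D_1)>0$, the bundle $\omega_\Gamma(D_1)$ has $H^1=0$, and so does every quotient of its direct sums, because $H^1$ is right exact on a curve. $\square$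

To start an induction we need good classes computed by hand. Recall that $\mathcal P^1(H)$, the sheaf of principal parts, is the extension of $H$ by $\Omega_S(H)$ that receives first-order Taylor expansions, locally $u\mapsto(u,du)$. The Euler sequence identifies the kernel of $H^0(H)\otimes\mathcal O_S\to H$ with $\Omega_{\mathbb P}(1)|_S$, and $N_S^\vee(H)$ is the kernel of $\Omega_{\mathbb P}(1)|_S\to\Omega_S(H)$. So $N_S^\vee(H)=\ker(H^0(H)\otimes\mathcal O_S\to\mathcal P^1(H))$. Twisting by $D$, $H^0(N_S^\vee(H+D))$ is the set of $\sum h_j\otimes u_j\in H^0(H)\otimes H^0(D)$ such that locally $\sum u_jh_j=0$ and $\sum u_j\,dh_j=0$; differentiating the first equation, this is equivalent to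
$$\sum u_jh_j=0,\qquad\sum h_j\,du_j=0 .\tag{10}$$

**Lemma 7 (base cases).** On $S=\mathrm{Bl}_r\mathbb P^2$, $r=9-n\le5$, the pullback $\Lambda$ of the line class is good. On $\mathbb P^1\times\mathbb P^1$, the class $(1,1)$ is good.

*Proof.* In both cases we compute $h^0$, $h^2$ and $\chi$ of $N_S(-C)$ for the class $C=2H+D$.

On $\mathrm{Bl}_r\mathbb P^2$ with $D=\Lambda$, use affine coordinates $x,y$ and $u=(x,y,1)$. Equations (10) are $h_1x+h_2y+h_3=0$ and $h_1dx+h_2dy=0$, so all $h_j=0$ and $h^2(N_S(-C))=h^0(N_S^\vee(H+\Lambda))=0$. Also $h^0(N_S(-C))\le q\,h^0(-\Lambda)=0$. Here $d=2n+3$ and $C^2=4n+13$, so $g=n+6$, and (1) gives $\chi=n^2-n+12+(n-2)(n+6)-n(2n+3)=0$. Hence $h^1=0$.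

On $\mathbb P^1\times\mathbb P^1$ with $D=(1,1)$, use $u=(1,x,y,xy)$. The second equation of (10) gives $h_1=-yh_3$ and $h_2=-xh_3$, and then the first gives $h_0=xyh_3$. So $(h_0,h_1,h_2,h_3)=\gamma\cdot(xy,-y,-x,1)$. Since $xy\gamma$ must have bidegree at most $(2,2)$, $\gamma$ is an arbitrary polynomial of bidegree at most $(1,1)$. Thus $h^2(N_S(-C))=4$. Again $h^0(N_S(-C))\le q\,h^0((-1,-1))=0$. Here $C=(5,5)$, $d=20$, $g=16$, and $\chi=64-8+12+6\cdot16-8\cdot20=4$. Hence $h^1=0+4-4=0$. $\square$

**Lemma 8 (decomposing nef classes).** Let $D$ be a nef class on $S=\mathrm{Bl}_r\mathbb P^2$, $r=9-n\le5$. For a suitable blow-down structure $(\Lambda;E_1,\dots,E_r)$, put $Q=2\Lambda-E_1-E_2$ and $A_j=3\Lambda-E_1-\dots-E_j$ for $3\le j\le r$. Then $D$ is a combination with coefficients $\ge0$ of $\Lambda$, $\Lambda-E_1$, $Q$, $A_j$ (those that exist for the given $r$), and $D^2>0$ exactly when one of $\Lambda,Q,A_j$ occurs.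

*Proof.* Choose the blow-down structure minimizing the nonnegative integer $D\cdot\Lambda$, and write $D=a\Lambda-\sum b_iE_i$ with $b_1\ge\dots\ge b_r\ge0$ and $b_j=0$ for $j>r$. We claim $a\ge b_1+b_2+b_3$. For $r\ge3$, the quadratic transform centered at the first three points gives a blow-down structure with line class $2\Lambda-E_1-E_2-E_3$ (the points are not collinear), so minimality gives $2a-b_1-b_2-b_3\ge a$. For $r=2$ and $r=1$ use nefness against $\Lambda-E_1-E_2$ and $\Lambda-E_1$. For $r=0$ it is clear. Now
$$D=\sum_{j\ge3}(b_j-b_{j+1})A_j+(b_2-b_3)Q+(b_1-b_2)(\Lambda-E_1)+(a-b_1-b_2-b_3)\Lambda .\tag{11}$$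
To check: the coefficient of $-E_i$ on the right telescopes to $b_i$, and that of $\Lambda$ is $3b_3+2(b_2-b_3)+(b_1-b_2)+a-b_1-b_2-b_3=a$. All four kinds of classes are nef, with $\Lambda^2=1$, $Q^2=2$, $A_j^2=9-j>0$, and $(\Lambda-E_1)^2=0$. Intersections of nef classes are $\ge0$, so $D^2>0$ exactly when one of $\Lambda,Q,A_j$ occurs. $\square$

*Proof of Theorem B.*

**Step 1 (every nef and big $D$ on $\mathbb P^1\times\mathbb P^1$ is good).** Here $D=(a,b)$ with $a,b\ge1$. Start at $(1,1)$, which is good by Lemma 7, and add rulings. A class $D_1$ with both entries positive meets each ruling positively, so Lemma 6 applies.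

**Step 2 (the building blocks on $\mathrm{Bl}_r\mathbb P^2$ are good).** $\Lambda$ is good by Lemma 7. By Lemma 6 so are
$$Q=\Lambda+(\Lambda-E_1-E_2),\qquad A_j=\Lambda+(2\Lambda-E_1-\dots-E_j)\quad(j=3,4,5).$$
Here the second summands contain smooth irreducible rational curves meeting $\Lambda$ in $1$ and $2$ respectively: the line through two of the points (which contains no third), and a smooth conic through $p_1,\dots,p_j$ avoiding the other blown-up points. Such a conic exists since no three points are collinear: for $j=3,4$ the conics through these points have no further base points and the general one is smooth, and for $j=5$ the unique conic is smooth.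

**Step 3 (assembling).** Let $D$ be nef and big on $\mathrm{Bl}_r\mathbb P^2$. Each of $\Lambda$, $\Lambda-E_1$, $Q=(\Lambda-E_1)+(\Lambda-E_2)$, $A_j$ (a pulled-back anticanonical class) is base point free with smooth connected general member. Start with one of $\Lambda,Q,A_j$ occurring in (11), which is good by Step 2, and add the remaining summands one at a time. At each stage $D_1$ is nef and big, and the added $\Gamma$ is nef and nonzero. So $D_1\cdot\Gamma>0$ by the Hodge index theorem: $D_1\cdot\Gamma=0$ with $\Gamma\not\equiv0$ would force $\Gamma^2<0$. By Lemma 6 the sum stays good, and $D$ is good.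

So $H^1(N_S(-C))=0$ whenever $C-2H$ is nef and big, and $C$ is stably degenerate by Lemma 5.

**Step 4 ($n=9$).** Here $S=\mathbb P^2$, $H=\mathcal O(3)$, and $C$ is a plane curve of degree $a$ with $d=3a>18$. So $a\ge7$, and $C-2H=\mathcal O(a-6)$ is ample. Hence the conjecture holds for $n=9$. $\square$

Where does this method stop? At classes with $D^2=0$: adding $f$ to $D_1=bf$ is not allowed in Lemma 6, since $D_1\cdot f=0$. The failure is real. For $n=8$ and $D=(0,3)$, the class of Section 1, take $u=(1,y,y^2,y^3)$ in (10). The equations are $h_0+yh_1+y^2h_2+y^3h_3=0$ and $h_1+2yh_2+3y^2h_3=0$. With $\beta=h_3$ and $\gamma=h_2+2yh_3$, their solutions are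
$$(h_0,h_1,h_2,h_3)=\gamma\,(y^2,-2y,1,0)+\beta\,(0,y^2,-2y,1).$$
Bidegree at most $(2,2)$ forces $\gamma$ and then $\beta$ to have degree $0$ in $y$, and both have degree at most $2$ in $x$. So $h^2(N_S(-C))=3+3=6$. As $h^0(N_S(-C))\le q\,h^0((0,-3))=0$ and $\chi=0$, we get $h^1(N_S(-C))=6$. This equals $119-113$, the excess found in Section 1.

## 8. Curves meeting every line at least twice

*Proof of Theorem C.*

**Step 1 ($C\cdot E\ge1$ for every line $E$).** As $d>1$, $C\ne E$ and $C\cdot E\ge0$. Suppose $C\cdot E=0$ and put $D=C-2H$, so $D\cdot E=-2$. In the sequence $0\to\mathcal O_S(D-E)\to\mathcal O_S(D)\to\mathcal O_E(-2)\to0$ we have $h^2(D-E)=h^0(H+E-C)=0$, because $(H+E-C)\cdot H=n+1-d<0$. So $h^1(D)\ge h^1(\mathcal O_E(-2))=1$. By Serre duality $h^1(H-C)=h^1(C-2H)=h^1(D)\ge1$, which contradicts (C2) by (2).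

From now on $C\cdot E\ge2$ for every line $E$.

**Step 2 ($D=C-2H$ is effective, nef and nonzero).** If $h=0$, then (4) and (C1) give $2d\le n+12$; with $d\ge2n+1$ this gives $4n+2\le n+12$, so $n<4$, a contradiction. So $h=h^0(S,D)>0$ by (3), and $D$ is effective. If $D$ were not nef, some irreducible $\Gamma$ would satisfy $D\cdot\Gamma<0$; it is a component of $D$ with $\Gamma^2<0$, hence a line, but $D\cdot\Gamma=C\cdot\Gamma-2\ge0$. So $D$ is nef. It is nonzero since $D\cdot H=d-2n>0$.

**Step 3 ($D^2>0$).** Then $D$ is nef and big, and $C$ is stably degenerate by Theorem B.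

**Step 4 ($D^2=0$).** By Lemma 8, $D=b(\Lambda-E_1)$ with $b\ge1$; on $\mathbb P^1\times\mathbb P^1$, $D$ is a multiple of a ruling; on $\mathbb P^2$ this case does not occur. So $D=bf$ with $f$ a conic class. The computation of Section 4 holds for every $n\ge4$, $b\ge1$ (it used only that $H+bf$ is ample and $h^0(bf)=b+1$), and gives $\chi=10-2n+(n-6)b$. For $n=4,5,6,7,8$ this is $2-2b$, $-b$, $-2$, $b-4$, $2b-6$. So (C1) leaves only $n=4$, $b=1$; $n=7$, $b\ge4$; and $n=8$, $b\ge3$.

For $n=4$, $b=1$ we have $N_S=\mathcal O_S(2H)^{\oplus2}$, so $N_S(-C)=\mathcal O_S(2H-C)^{\oplus2}=\mathcal O_S(-f)^{\oplus2}$. Let $F$ be a smooth connected member of $|f|$. The sequence $0\to\mathcal O_S(-f)\to\mathcal O_S\to\mathcal O_F\to0$, with $h^0(\mathcal O_S)=h^0(\mathcal O_F)=1$ and $h^1(\mathcal O_S)=0$, gives $H^1(\mathcal O_S(-f))=0$. So $C$ is stably degenerate by Lemma 5.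

For $n=7,8$ the curve is not stably degenerate by Theorem A(i). $\square$

Theorem C explains the shape of Sections 5 and 6: any counterexample with $n\in\{4,5,6\}$ has a line $E\subset S_n$ with $C\cdot E=1$. The curves for which some line has $C\cdot E=1$ are not completely classified here into stably degenerate and not, and no claim is made for $n=3$.
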